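\title{Test elements for reduced excellent rings of prime characteristic}

\begin{abstract}
We prove that every reduced excellent ring $R$ of prime characteristic $p$ has a test element for tight closure, with no assumption on the Krull dimension; quasi-excellence suffices. If $c$ lies in no minimal prime and $R_c$ is regular, then one power of $c$ is a test element for $R$ and for every quasi-excellent ring that is regular over $R$. The proof reduces the question to a uniform bound for the kernels of the Frobenius maps $M\to F(M)$. This bound is obtained by Noetherian induction: the injective hull at a prime $P$, together with its Frobenius-linear maps, is spread out along an open subset of $V(P)$.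
\end{abstract}

\section{Introduction}

Throughout, $p$ is a prime number, $q$ denotes a power $p^e$ with $e\ge0$, and rings are commutative with identity, of characteristic $p$, and Noetherian; the only exceptions to the last condition are two tensor products that occur inside the proofs of Lemma~\ref{lem:regular} and Proposition~\ref{prop:descent}. Modules need not be finitely generated unless this is said. We write $R^\circ$ for the set of elements of $R$ that lie in no minimal prime.

\subsection*{Tight closure and test elements}
Let $F_*R$ be the ring $R$ viewed as an $R$-algebra through the Frobenius map $r\mapsto r^p$. Its elements are written $F_*s$, so that $r\cdot F_*s=F_*(r^ps)$. The \emph{Frobenius functor} sends an $R$-module $M$ to $F(M)=F_*R\otimes_RM$, regarded as an $R$-module through the ring isomorphism $F_*R\cong R$, and $F^e$ is its $e$th iterate. For $u\in M$ let $u^q$ be the element $1\otimes u$ of $F^e(M)$; then $(u+u')^q=u^q+u'^q$ and $(ru)^q=r^qu^q$. The functor $F^e$ is right exact, and $F^e(R/I)=R/I^{[q]}$, where $I^{[q]}$ is the ideal generated by the $q$th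 powers of the elements of $I$.

Let $N\subseteq M$ be finitely generated modules and let $N^{[q]}_M$ be the image of $F^e(N)\to F^e(M)$. An element $u\in M$ lies in the \emph{tight closure} $N^*_M$ if there is $d\in R^\circ$ with $du^q\in N^{[q]}_M$ for all sufficiently large $q$. For $M=R$ and $N=I$ this is the tight closure $I^*$ of an ideal: $dx^q\in I^{[q]}$ for all large $q$. The multiplier $d$ and the threshold for $q$ may depend on $u$, $N$ and $M$. A test element removes both dependences: $c\in R^\circ$ is a \emph{test element} for $R$ if, for all finitely generated $N\subseteq M$ and all $u\in M$,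
\[
u\in N^*_M\iff cu^q\in N^{[q]}_M\ \text{ for all } q=p^e,\ e\ge0 .
\]
The case $M=R$ is the corresponding condition for ideals. The definition has a shorter form.

\begin{lemma}\label{lem:test}
An element $c\in R^\circ$ is a test element for $R$ if and only if $c\,0^*_M=0$ for every finitely generated $R$-module $M$.
\end{lemma}

\begin{proof}
Necessity is the case $N=0$, $q=1$. Conversely, assume the condition. The implication $\Leftarrow$ in the definition holds because $c\in R^\circ$. For $\Rightarrow$, right exactness gives $F^e(M/N)=F^e(M)/N^{[q]}_M$, so we may replace $M$ by $M/N$ and assume $N=0$. If $u\in0^*_M$, then $u^q\in0^*_{F^e(M)}$ because $(u^q)^{q'}=u^{qq'}$, and therefore $cu^q=0$.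
\end{proof}

\begin{example}\label{ex:first}
(a) \emph{If $R$ is a regular domain, then $0^*_M=0$ for all finitely generated $M$, so $1$ is a test element.} Let $0\ne u\in M$ and let $\mathfrak m$ be a maximal ideal containing $I=\operatorname{Ann}u$. Frobenius is flat over a regular ring, so $F^e$ preserves the injection $R/I\to M$ and $\operatorname{Ann}(u^q)=I^{[q]}\subseteq\mathfrak m^q$. If $du^q=0$ for all large $q$, then $d=0$ by Krull's intersection theorem.

(b) \emph{The ring $R=k[x]/(x^2)$ has no test element.} Here $R^\circ$ consists of units, while $0\neq x\in0^*_R$ because $x^q=0$ for $q\ge p$.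

(c) \emph{Let $n\ge1$, $R=k[t^2,t^{2n+1}]$ and $c=t^2$, so that $R_c=k[t,t^{-1}]$ is regular. Then $c^j$ is a test element exactly when $j\ge n$.} A monomial $t^i$ lies in $R$ if and only if $i$ is even or $i\ge2n+1$. Let $I=t^{2n}R$ and $u=t^{2n+1}$. Then $u^q=t^{2nq}t^q\in I^{[q]}$ for $q\ge2n+1$, so $u\in I^*$, while $c^ju\in I$ means $t^{2j+1}\in R$, that is, $j\ge n$. Conversely, multiplication by $t^{2n}$ is an $R$-linear map $\varphi\colon k[t]\to R$ with $\varphi(1)=c^n$. If $v\in0^*_M$, then $1\otimes v$ lies in the tight closure of $0$ in $k[t]\otimes_RM$, which is $0$ by (a). Hence $c^nv=(\varphi\otimes1)(1\otimes v)=0$.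
\end{example}

These examples suggest looking for test elements of a reduced ring among the powers of an element that vanishes on the singular locus, with an exponent that depends on the singularities. For a large class of rings this works.

\begin{theorem}[Hochster--Huneke]\label{thm:HH}
Let $R$ be reduced and essentially of finite type over an excellent local ring of characteristic $p$. Every $c\in R^\circ$ such that $R_c$ is regular has a power which is a test element. In particular, reduced excellent local rings of characteristic $p$ have test elements.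
\end{theorem}

The following problem is posed in \cite{FR}.

\medskip\noindent\textbf{Problem.} \emph{Does every excellent reduced ring of characteristic $p$ have a test element? Does this hold if the ring has finite Krull dimension?}

\medskip
Let $R$ be reduced and excellent, with $c\in R^\circ$ and $R_c$ regular. By Theorem~\ref{thm:HH}, some power $c^{n(\mathfrak m)}$ is a test element for $R_{\mathfrak m}$, for each maximal ideal $\mathfrak m$. If the exponents are bounded by $n$, then $c^n$ kills $0^*_M$ locally, hence globally. So the issue is uniformity in $\mathfrak m$, and Example~\ref{ex:first}(c) shows that no bound holds for all rings at once. One would still guess a positive answer if an exponent that works at a prime $P$ also works on a dense open subset of $V(P)$, for then finitely many such sets cover $\operatorname{Spec}R$. A statement of this kind is what we prove.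

\subsection*{Results}
A ring is \emph{quasi-excellent} if it is a G-ring and J-2 (see Section~\ref{sec:background}); excellent rings are quasi-excellent.

\begin{theorem}\label{thm:main}
Let $R$ be a reduced quasi-excellent ring of characteristic $p$, for example a reduced excellent ring. Then there is $c\in R^\circ$ with $R_c$ regular, and every such $c$ has a power which is a test element for $R$.
\end{theorem}

Thus both questions have a positive answer, and the Krull dimension plays no role.

\begin{theorem}\label{thm:strong}
\begin{enumerate}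
\item[(i)] In Theorem~\ref{thm:main} there is a single $n$ such that $c^n$ is a test element for every quasi-excellent ring $S$ admitting a regular homomorphism $R\to S$; in particular for $R$, all localizations of $R$, all completions $\widehat{R_Q}$, and all smooth $R$-algebras.
\item[(ii)] Let $R$ be quasi-excellent and $c\in R^\circ$. If for every maximal ideal $\mathfrak m$ some power of $c$ is a test element for $R_{\mathfrak m}$, then some power of $c$ is a test element for $R$.
\end{enumerate}
\end{theorem}

Tight closure involves an unknown multiplier and infinitely many $q$, which makes it awkward to compare at different primes. We replace it by an object that involves one Frobenius and no multiplier. For any $R$-module $M$ put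
\[
K_M=K^R_M=\ker\bigl(M\to F(M),\ u\mapsto u^p\bigr).
\]

\begin{theorem}[Uniformity]\label{thm:unif}
Let $R$ be quasi-excellent of characteristic $p$ and $c\in R$. Suppose that for every maximal ideal $\mathfrak m$ there is $\nu(\mathfrak m)$ with $c^{\nu(\mathfrak m)}K_M=0$ for all $R_{\mathfrak m}$-modules $M$. Then there is $\nu$ with $c^\nu K_M=0$ for all $R$-modules $M$.
\end{theorem}

Section~\ref{sec:reduction} derives Theorems~\ref{thm:main} and~\ref{thm:strong} from Theorem~\ref{thm:unif}. Section~\ref{sec:JC} translates Theorem~\ref{thm:unif} into a statement about ideals and proves it when $F_*R$ is a finitely generated module. Section~\ref{sec:cusps} works out a family of cusps by hand and extracts from it the plan of the general proof, which occupies Sections~\ref{sec:descent}--\ref{sec:end}.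

\section{Background}\label{sec:background}

\subsection*{Regular homomorphisms}
A homomorphism $R\to S$ is \emph{regular} if it is flat and every fiber $S\otimes_R\kappa(P)$ remains a regular ring after any finite extension of the field $\kappa(P)=R_P/PR_P$. Localizations, smooth homomorphisms (always of finite type), and composites of regular homomorphisms are regular. If $R\to S$ is regular and $R$ is a regular ring, or reduced, then so is $S$. A ring $R$ is a \emph{G-ring} if $R_P\to\widehat{R_P}$ is regular for every prime $P$, and it is \emph{J-2} if every finitely generated $R$-algebra has open regular locus. Quasi-excellence passes to localizations and to finitely generated algebras, and complete local rings are excellent. We use the following results.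

\begin{itemize}
\item \emph{Popescu's theorem.} A regular homomorphism $R\to S$ of Noetherian rings presents $S$ as a filtered colimit of smooth $R$-algebras.
\item \emph{Generic freeness.} If $A$ is a domain, $B$ a finitely generated $A$-algebra and $M$ a finitely generated $B$-module, then $M_a$ is a free $A_a$-module for some $0\ne a\in A$.
\item \emph{Local criterion of flatness.} A local homomorphism $(C,\mathfrak m,\kappa)\to S$ of Noetherian local rings is flat if and only if $\operatorname{Tor}^C_1(\kappa,S)=0$. If it is flat, a sequence in the maximal ideal of $S$ that is regular on $S/\mathfrak mS$ is regular on $S$.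
\item \emph{Purity.} If $A\to B$ is faithfully flat (Noetherian or not), then $M\to B\otimes_AM$ is injective for every $A$-module $M$. In particular $IB\cap A=I$ for ideals $I$ of $A$.
\end{itemize}

\subsection*{Matlis duality}
Let $(S,\mathfrak n,\kappa)$ be local and let $E=E_S$ be the injective hull of $\kappa$. Every element of $E$ is killed by a power of $\mathfrak n$, so $E$ is an $\widehat S$-module with the same submodules. The socle $\operatorname{Ann}_E\mathfrak n$ is one-dimensional, $\operatorname{Hom}_S(E,E)=\widehat S$, and $E_{S/\mathfrak a}=\operatorname{Ann}_E\mathfrak a$. The maps $\mathfrak b\mapsto\operatorname{Ann}_E\mathfrak b$ and $Y\mapsto\operatorname{Ann}_{\widehat S}Y$ are mutually inverse inclusion-reversing bijections between ideals of $\widehat S$ and submodules of $E$; if $\mathfrak b$ contains a power of $\mathfrak n$, then $\operatorname{Ann}_E\mathfrak b$ has finite length. For $Y$ of finite length the map $Y\to\operatorname{Hom}_S(\operatorname{Hom}_S(Y,E),E)$ is an isomorphism. For every nonzero element $w$ of an $S$-module $M$ some homomorphism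 $M\to E$ does not kill $w$.

\subsection*{Local cohomology}
We write $\mathsf D(R)$ for the derived category of $R$-modules and $\mathsf D^-_{\mathrm{fg}}(R)$ for the full subcategory of complexes with finitely generated cohomology that vanishes in large degrees; such a complex is represented by a bounded above complex of finitely generated free modules. Consequently, if $X\in\mathsf D^-_{\mathrm{fg}}(R)$ and $\mathbb D$ is a bounded complex of finitely generated modules, then the modules $\operatorname{Ext}^i_R(X,\mathbb D)=\operatorname{Hom}_{\mathsf D(R)}(X,\mathbb D[i])$ are finitely generated and their formation commutes with flat base change.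

For $\mathfrak a=(x_1,\dots,x_h)$ let $\check C(x)$ be the \v Cech complex $R\to\bigoplus_iR_{x_i}\to\cdots\to R_{x_1\cdots x_h}$ in degrees $0,\dots,h$. For a complex $X$ put $R\Gamma_{\mathfrak a}X=\check C(x)\otimes_RX$ and $H^i_{\mathfrak a}(X)=H^i(R\Gamma_{\mathfrak a}X)$. Every element of $H^i_{\mathfrak a}(X)$ is killed by a power of $\mathfrak a$. If $X$ is bounded below with injective resolution $I$, then $R\Gamma_{\mathfrak a}X$ is isomorphic to the subcomplex $\Gamma_{\mathfrak a}I$ of $\mathfrak a$-power torsion elements, whose terms are injective. Hence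
\begin{equation}\label{eq:lc}
H^i_{\mathfrak a}(X)=\varinjlim_n\operatorname{Ext}^i_R(R/\mathfrak a^n,X),\qquad \operatorname{RHom}_R(Y,R\Gamma_{\mathfrak a}X)=\operatorname{RHom}_R(Y,X)\ \text{ if } \mathfrak aY=0,
\end{equation}
and for $Y=R/\mathfrak a$ the second identity holds in $\mathsf D(R/\mathfrak a)$. For a module $X$ and a sequence $y=y_1,\dots,y_r$, with $y^t=y_1^t,\dots,y_r^t$, the module $H^i_{(y)}(X)$ is the direct limit of the Koszul cohomology modules $H^i(y^t;X)$. In top degree $H^r_{(y)}(X)=\varinjlim_tX/(y^t)X$, with transition maps given by multiplication by $y_1\cdots y_r$, and $[\eta/y^t]$ denotes the class of $\eta\in X$ at stage $t$. If $B$ is a regular local ring with regular system of parameters $y$, then $E_B\cong H^r_{(y)}(B)$, the socle is spanned by $[1/y]$, and $[b/y^t]=0$ if and only if $b\in(y^t)$.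

\section{Reduction to the uniformity theorem}\label{sec:reduction}

An additive map $\psi\colon M\to M'$ is \emph{$p$-linear} if $\psi(ru)=r^p\psi(u)$. Such a map factors as $u\mapsto u^p$ followed by the $R$-linear map $F(M)\to M'$, $F_*r\otimes u\mapsto r\psi(u)$. So $\ker\psi$ is a submodule containing $K_M$. A $p$-linear map extends to localizations by $\psi(u/s)=\psi(u)/s^p$.

\begin{lemma}\label{lem:K}
\begin{enumerate}
\item[(a)] $K_M$ is a submodule of $M$. A linear map $M\to M'$ carries $K_M$ into $K_{M'}$, and for a ring map $R\to S$ the map $M\to S\otimes_RM$ carries $K^R_M$ into $K^S_{S\otimes M}$.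
\item[(b)] $(K_M)_Q=K_{M_Q}$ for every prime $Q$.
\item[(c)] If $a\in R$ kills $K_M$ for all finitely generated $M$, then it kills $K_M$ for all $M$. This applies to a test element $a$.
\item[(d)] If $S$ is local and $a\in S$ kills $K_{E_S}$, then $a$ kills $K_M$ for all $S$-modules $M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $u\mapsto u^p$ is $p$-linear and natural in $M$, and it is compatible with $F_*R\otimes_RM\to F_*S\otimes_RM=F_*S\otimes_S(S\otimes_RM)$.
(b) The map $M\to F_*R\otimes_RM$ is linear for the action of $R$ through $M$, and $(F_*R)_Q=F_*(R_Q)$ because inverting $s^p$ is the same as inverting $s$.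
(c) $F$ commutes with direct limits, so an element $u\in K_M$ lies in $K_{M'}$ for some finitely generated $M'\subseteq M$. If $M$ is finitely generated and $u\in K_M$, then $u^q=0$ for $q\ge p$, so $u\in0^*_M$ and a test element kills $u$ by Lemma~\ref{lem:test}.
(d) If $u\in K_M$ and $au\ne0$, choose $M\to E_S$ not killing $au$. By (a) the image of $u$ is an element of $K_{E_S}$ not killed by $a$.
\end{proof}

The next lemma goes back from $K_M$ to tight closure. The local test exponents may be unbounded, but a large Frobenius power absorbs each of them, and undoing that Frobenius power has a bounded cost.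

\begin{lemma}\label{lem:back}
Let $c\in S^\circ$ and $\nu\ge1$ with $c^\nu K_M=0$ for all finitely generated $S$-modules $M$. Suppose that for every maximal ideal $\mathfrak m$ some power of $c$ is a test element for $S_{\mathfrak m}$. Then $c^{2\nu+1}$ is a test element for $S$.
\end{lemma}

\begin{proof}
Fix a maximal ideal $\mathfrak m$. Finitely generated $S_{\mathfrak m}$-modules are localizations of finitely generated $S$-modules, so by Lemma~\ref{lem:K}(b) the element $c^\nu$ kills $K_M$ for them as well.

We first show: \emph{if $M$ is a finitely generated $S_{\mathfrak m}$-module, $w\in M$ and $w^{p^e}=0$, then $c^{2\nu}w=0$.} We induct on $e$, the case $e=0$ being trivial. For $e\ge1$ the inductive hypothesis, applied to $w^p\in F(M)$, gives $c^{2\nu}w^p=0$. Since $p\nu\ge2\nu$, we get $(c^\nu w)^p=c^{p\nu}w^p=0$. So $c^\nu w\in K_M$ and $c^{2\nu}w=0$.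

Now let $M$ be a finitely generated $S$-module and $v\in0^*_M$. The minimal primes of $S_{\mathfrak m}$ come from minimal primes of $S$, so $S^\circ$ maps into $(S_{\mathfrak m})^\circ$ and the image of $v$ lies in $0^*_{M_{\mathfrak m}}$. If $c^n$ is a test element for $S_{\mathfrak m}$, then $c^nv^q=0$ in $F^e(M_{\mathfrak m})$ for all $q$. For $q\ge n$ this gives $(cv)^q=c^qv^q=0$, hence $c^{2\nu+1}v=0$ in $M_{\mathfrak m}$. As $\mathfrak m$ is arbitrary, $c^{2\nu+1}v=0$, and Lemma~\ref{lem:test} applies.
\end{proof}

Theorem~\ref{thm:HH} enters only through the following lemma, and only for complete local rings.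

\begin{lemma}\label{lem:local}
Let $S$ be a reduced local G-ring and $c\in S^\circ$ with $S_c$ regular. Then some power of $c$ is a test element for $S$.
\end{lemma}

\begin{proof}
Since $S\to\widehat S$ is regular, $\widehat S$ is reduced and $\widehat S_c$ is regular. By going down for flat maps, minimal primes of $\widehat S$ contract to minimal primes of $S$, so $S^\circ$ maps into $\widehat S^\circ$. By Theorem~\ref{thm:HH} some $c^n$ is a test element for $\widehat S$. If $v\in0^*_M$ over $S$, then $1\otimes v$ lies in the tight closure of $0$ in $\widehat S\otimes_SM$. So $c^n(1\otimes v)=0$, and $c^nv=0$ by purity.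
\end{proof}

The modules $K_M$ do not change along regular homomorphisms. This gives Theorem~\ref{thm:strong}(i), and it later allows us to move between $R$, its completions and smooth $R$-algebras.

\begin{lemma}\label{lem:regular}
If $R\to S$ is regular, then $K^S_M=K^R_M$ for every $S$-module $M$.
\end{lemma}

\begin{proof}
Let $\rho_{S/R}\colon F_*R\otimes_RS\to F_*S$, $F_*r\otimes s\mapsto F_*(rs^p)$, be the relative Frobenius, a ring homomorphism. We show that it is faithfully flat. Then purity makes
\[
F_*R\otimes_RM=(F_*R\otimes_RS)\otimes_SM\longrightarrow F_*S\otimes_SM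
\]
injective, so the maps from $M$ to the two sides have the same kernel.

\emph{Flatness} (Radu--Andr\'e). For \'etale maps $\rho$ is an isomorphism. For $S=R[x_1,\dots,x_d]$ the ring $F_*S$ is free over $F_*R\otimes_RS$ on the elements $F_*x^\alpha$ with $0\le\alpha_i<p$. For $R\to R'\to S$ the map $\rho_{S/R}$ is the composite of $\rho_{R'/R}\otimes_{R'}S$ and $\rho_{S/R'}$, and $\rho_{S_g/R}$ is the localization of $\rho_{S/R}$ at $1\otimes g$. A smooth algebra is locally \'etale over a polynomial ring, so $\rho$ is flat for smooth maps. By Popescu's theorem $\rho_{S/R}$ is a filtered colimit of flat ring maps $A_i\to B_i$. Such a colimit $A\to B$ is flat, because $B=\varinjlim_i B_i\otimes_{A_i}A$.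

\emph{Surjectivity on spectra.} The map $\rho=\rho_{S/R}$ is integral, since $(F_*s)^p=\rho(1\otimes s)$. Its kernel consists of nilpotents: if $\sum r_is_i^p=0$ in $S$, then
\[
\Bigl(\sum F_*r_i\otimes s_i\Bigr)^p=\sum F_*(r_i^p)\otimes s_i^p=F_*1\otimes\sum r_is_i^p=0 .
\]
Lying over now gives surjectivity.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:strong}, assuming Theorem~\ref{thm:unif}]
\emph{Theorem~\ref{thm:strong}(ii).} By Lemma~\ref{lem:K}(c), applied to each $R_{\mathfrak m}$, the hypothesis of Theorem~\ref{thm:unif} holds. So $c^\nu K_M=0$ for all $M$ and some $\nu\ge1$, and Lemma~\ref{lem:back} applies.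

\emph{Theorem~\ref{thm:main}.} By J-2 the singular locus of $R$ is a closed set $V(I)$. It contains no minimal prime $P$, because $R_P$ is a field when $R$ is reduced. Prime avoidance gives $c\in I\cap R^\circ$, and $R_c$ is regular. For any such $c$, Lemma~\ref{lem:local} applies to every $R_{\mathfrak m}$, and Theorem~\ref{thm:strong}(ii) finishes the proof.

\emph{Theorem~\ref{thm:strong}(i).} By Lemmas~\ref{lem:local} and~\ref{lem:K}(c), Theorem~\ref{thm:unif} applies to $R$ and $c$; let $\nu\ge1$ be as in its conclusion. Let $R\to S$ be regular with $S$ quasi-excellent. By Lemma~\ref{lem:regular}, $c^\nu K^S_M=0$ for all $S$-modules $M$. The ring $S$ is reduced and $S_c$ is regular. Since $R$ is reduced, $c\in R^\circ$ is a nonzerodivisor on $R$, hence on the flat algebra $S$, so $c\in S^\circ$. Lemma~\ref{lem:local} applies to the localizations of $S$ at maximal ideals, and Lemma~\ref{lem:back} shows that $c^{2\nu+1}$ is a test element for $S$. The exponent does not depend on $S$.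
\end{proof}

\section{The ideals $J_C$}\label{sec:JC}

In Example~\ref{ex:first}(c) a linear map with $\varphi(1)=c^n$ forced $c^n$ to be an annihilator. The same mechanism governs $K_M$, except that $F_*R$ need not be finitely generated, so we approximate it from inside. Let $\mathcal C_R$ be the set of finitely generated $R$-submodules $C\subseteq F_*R$ containing $F_*1$. It is directed by inclusion, with union $F_*R$. For $C\in\mathcal C_R$ let
\[
J_C=\{\varphi(F_*1):\varphi\in\operatorname{Hom}_R(C,R)\}.
\]
This is an ideal, and $J_{C'}\subseteq J_C$ if $C\subseteq C'$. For a prime $Q$, the identity $F_*(a/s)=s^{-1}F_*(as^{p-1})$ shows that the members of $\mathcal C_{R_Q}$ are exactly the modules $C_Q$ with $C\in\mathcal C_R$, and $J_{C_Q}=(J_C)_Q$ because $C$ is finitely presented. We put $J(R)=\bigcap_{C\in\mathcal C_R}J_C$, so that $J(R_Q)=\bigcap_C(J_C)_Q$.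

\begin{lemma}\label{lem:matlis}
Let $R\to S$ be a regular homomorphism to a local ring and $E=E_S$. Then
\[
K_E=\bigcup_{C\in\mathcal C_R}\operatorname{Ann}_E(J_C)=\operatorname{Ann}_E\Bigl(\bigcap_{C}J_C\widehat S\Bigr),\qquad\operatorname{Ann}_{\widehat S}(K_E)=\bigcap_CJ_C\widehat S .
\]
\end{lemma}

\begin{proof}
Fix $C$ and let $Y_C$ be the kernel of the $S$-linear map $E\to C\otimes_RE$, $u\mapsto F_*1\otimes u$. Consider the restriction map $\operatorname{Hom}_S(C\otimes_RE,E)\to\operatorname{Hom}_S(E,E)=\widehat S$. An element $a\in\widehat S$ is in its image if and only if $aY_C=0$: such an $a$ defines a map on $E/Y_C\subseteq C\otimes_RE$, which extends because $E$ is injective. On the other hand,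
\[
\operatorname{Hom}_S(C\otimes_RE,E)=\operatorname{Hom}_R(C,\widehat S)=\operatorname{Hom}_R(C,R)\otimes_R\widehat S
\]
since $\widehat S$ is flat over $R$, and in these terms restriction is evaluation at $F_*1$, with image $J_C\widehat S$. So $\operatorname{Ann}_{\widehat S}Y_C=J_C\widehat S$, and $Y_C=\operatorname{Ann}_E(J_C)$ by Matlis duality. By Lemma~\ref{lem:regular}, $K_E$ is the kernel of $E\to F_*R\otimes_RE=\varinjlim_CC\otimes_RE$, which is $\bigcup_CY_C$. Its annihilator is $\bigcap_CJ_C\widehat S$, and Matlis duality gives the remaining equality.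
\end{proof}

Apply this to $R\to R_{\mathfrak m}$. By purity of $R_{\mathfrak m}\to\widehat{R_{\mathfrak m}}$ and Lemma~\ref{lem:K}(d), for $a\in R$,
\begin{equation}\label{eq:translate}
aK_M=0\ \text{ for all $R_{\mathfrak m}$-modules } M\iff a\in(J_C)_{\mathfrak m}\ \text{ for all } C\in\mathcal C_R .
\end{equation}
So Theorem~\ref{thm:unif} assumes that for each $\mathfrak m$ one exponent $\nu(\mathfrak m)$ puts $c^{\nu(\mathfrak m)}$ into all $(J_C)_{\mathfrak m}$, and it asserts that one exponent works for all $\mathfrak m$ and $C$. For a fixed $C$ uniformity in $\mathfrak m$ is free: $c$ lies in every prime containing $J_C$, so a power of $c$ lies in $J_C$. If $F_*R$ is a finitely generated module, then $C=F_*R$ is the largest member of $\mathcal C_R$ and has the smallest $J_C$, and this remark proves Theorem~\ref{thm:unif}. In general there are infinitely many ideals $J_C$, and an infinite intersection of ideals has no formal reason to commute with localization or completion. This is the whole difficulty.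

\section{A family of cusps}\label{sec:cusps}

For quotients of regular local rings $K_E$ can be computed. Let $B$ be a regular local ring with regular system of parameters $y$ and $E_B=\varinjlim_tB/(y^t)$. Since $F(B/(y^t))=B/(y^{pt})$, the map
\begin{equation}\label{eq:Phi}
F(E_B)\to E_B,\qquad F_*r\otimes[a/y^t]\mapsto[ra^p/y^{pt}],
\end{equation}
is an isomorphism. Let $\Phi\colon E_B\to E_B$, $[a/y^t]\mapsto[a^p/y^{pt}]$, be the $p$-linear map that corresponds to $u\mapsto u^p$. It is injective by purity, as Frobenius is flat and local on $B$.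

\begin{lemma}\label{lem:quotient}
Let $B$ be a regular local ring, $\mathfrak a$ a proper ideal, $S=B/\mathfrak a$ and $E_S=\operatorname{Ann}_{E_B}\mathfrak a$. Then
\[
K^S_{E_S}=\{u\in E_S:(\mathfrak a^{[p]}:\mathfrak a)\,\Phi(u)=0\}.
\]
\end{lemma}

\begin{proof}
Write $\operatorname{Ann}$ for annihilators in $E_B$, and $F_B$, $F_S$ for the two Frobenius functors. If $\mathfrak a=(a_1,\dots,a_m)$, then $E_S$ is the kernel of $(a_i)\colon E_B\to E_B^m$. As $F_B$ is exact, \eqref{eq:Phi} identifies $F_B(E_S)$ with the kernel of $(a_i^p)$, which is $\operatorname{Ann}(\mathfrak a^{[p]})$. Next, $F_S(E_S)=F_*S\otimes_BE_S=F_B(E_S)/\mathfrak aF_B(E_S)$. So $u\in K^S_{E_S}$ if and only if $\Phi(u)\in\mathfrak a\operatorname{Ann}(\mathfrak a^{[p]})$. An element $x\in\widehat B$ kills $\mathfrak a\operatorname{Ann}(\mathfrak a^{[p]})$ if and only if $x\mathfrak a\subseteq\mathfrak a^{[p]}\widehat B$, that is, $x\in(\mathfrak a^{[p]}:\mathfrak a)\widehat B$. By Matlis duality $\mathfrak a\operatorname{Ann}(\mathfrak a^{[p]})=\operatorname{Ann}(\mathfrak a^{[p]}:\mathfrak a)$.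
\end{proof}

\begin{example}\label{ex:cusps}
Let $p=2$, let $A$ be a regular domain, $0\ne b\in A$, and
\[
B=A[x,z],\qquad f=z^2+bx^3,\qquad R=B/(f),\qquad P=(x,z)R .
\]
Then $R/P=A$, so primes $Q\supseteq P$ of $R$ are primes of $A$; we use the letter $Q$ also for the preimage in $B$. \emph{The ideal $P$ kills $K_{E_{R_Q}}$ if and only if $b\notin Q^{[2]}A_Q$.}

Let $y$ be a regular system of parameters of $A_Q$ and $E_A=E_{A_Q}$. Computing top \v Cech cohomology for the parameters $y,x,z$ of $B_Q$ gives $E_{B_Q}=\bigoplus_{i,j\ge1}E_A\,x^{-i}z^{-j}$, where a monomial with a nonnegative exponent is read as $0$, and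
\[
\Phi\Bigl(\sum w_{ij}x^{-i}z^{-j}\Bigr)=\sum\Phi(w_{ij})\,x^{-2i}z^{-2j}.
\]
Since $(f^2:f)=(f)$, Lemma~\ref{lem:quotient} says that $K=K_{E_{R_Q}}$ consists of the $u=\sum w_{ij}x^{-i}z^{-j}$ with $fu=0$ and
\[
0=f\Phi(u)=\sum_{j\ge2}\Phi(w_{ij})\,x^{-2i}z^{2-2j}+\sum_{i\ge2}b\,\Phi(w_{ij})\,x^{3-2i}z^{-2j}.
\]
The exponents of $x$ are even in the first sum and odd in the second, so nothing cancels. As $\Phi$ is injective, $f\Phi(u)=0$ means that $w_{ij}=0$ for $j\ge2$ and $b\Phi(w_{i1})=0$ for $i\ge2$. Thus $z$ always kills $K$. If the $2$-linear map $b\Phi\colon E_A\to E_A$ is injective, then $K\subseteq E_Ax^{-1}z^{-1}$ and $x$ kills $K$ as well. If $b\Phi(w)=0$ with $w\ne0$, then $wx^{-2}z^{-1}$ lies in $K$ and is not killed by $x$. Finally, the kernel of $b\Phi$ is a submodule, so it is nonzero exactly when it contains the socle generator, that is, when $[b/y^2]=0$, or $b\in Q^{[2]}A_Q$.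

At $Q=P$ the ring $A_Q$ is a field and $P$ kills $K$. This persists on the open set $b\notin Q$, and it fails for $A=k[a]$, $b=a^2$, $Q=(a)$.
\end{example}

Four ingredients made this computation work, and the general proof constructs a substitute for each of them.
\begin{enumerate}
\item An ideal \emph{of $R$} whose annihilator in $E_{R_P}$ is $K_{E_{R_P}}$. Matlis duality only provides an ideal of $\widehat{R_P}$, which cannot be spread out along $V(P)$. Section~\ref{sec:descent} shows that it comes from $R_P$.
\item One module, built from free $A$-modules, that produces all the injective hulls at primes $Q\supseteq P$; in the example it is $\bigoplus Ax^{-i}z^{-j}$. In general it will be $H=H^0_P(\mathbb D)$ for a complex $\mathbb D$ that is dualizing at $P$. Section~\ref{sec:dualizing} supplies such a complex after a smooth base change, which is harmless by Lemma~\ref{lem:regular}.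
\item A $p$-linear map on this module, independent of $Q$, whose kernel at $P$ is exactly $K_{E_{R_P}}$; in the example it is $f\Phi$. Local duality (Lemma~\ref{lem:duality}) produces it.
\item A test on socles, which passes from injectivity over the fraction field of $A$ to injectivity modulo $Q^{[p]}$ for $Q$ in an open set. This is Lemma~\ref{lem:purity}.
\end{enumerate}
Section~\ref{sec:generic} assembles these pieces.

\section{Descent from the completion}\label{sec:descent}

We need faithfully flat descent only for ideals, where it has a short proof.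

\begin{lemma}\label{lem:ffd}
Let $A\to B$ be faithfully flat and $I\subseteq B$ an ideal with $I\otimes_AB=B\otimes_AI$ inside $B\otimes_AB$. Then $I=(I\cap A)B$.
\end{lemma}

\begin{proof}
Tensoring $0\to I\cap A\to A\to B/I$ with $B$ shows that $(I\cap A)B$ is the set of $b\in B$ with $1\otimes b\in I\otimes_AB$. By hypothesis this is the set of $b$ with $1\otimes b\in B\otimes_AI$, that is, with $1\otimes\bar b=0$ in $B\otimes_A(B/I)$. By purity this set is $I$.
\end{proof}

\begin{proposition}\label{prop:descent}
Let $(R,\mathfrak m)$ be a local G-ring. Then $\bigcap_CJ_C\widehat R=J(R)\widehat R$. Hence $K_{E_R}=\operatorname{Ann}_{E_R}(J(R))$, and $a\in R$ kills $K_{E_R}$ if and only if $a\in J(R)$.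
\end{proposition}

\begin{proof}
Let $T=\widehat R$, with maximal ideal $\mathfrak m_T=\mathfrak mT$, and $W=\bigcap_CJ_CT$, where $C$ runs over $\mathcal C_R$. By purity $W\cap R=\bigcap_C(J_CT\cap R)=J(R)$. We must show $W=J(R)T$; the other claims then follow from Lemma~\ref{lem:matlis} with $S=R$ and purity. We induct on $\dim R$. If $\dim R=0$, then $T=R$. The plan is to determine $W$ at every prime of $T$ other than $\mathfrak m_T$ by induction, and for this we must know that the intersection defining $W$ commutes with localization in $T$. Over a complete ring this holds because $F_*$ of a power series ring has enough linear functionals.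

\medskip\noindent\emph{Step 1: $\bigcap_CJ_CT_{\mathfrak q}=W_{\mathfrak q}$ for every prime $\mathfrak q$ of $T$.}
By the Cohen structure theorem $T=B/\mathfrak a$ with $B=k[[z_1,\dots,z_d]]$. Let $\{\kappa_\lambda\}$ be a basis of $k$ over $k^p$. For $f=\sum_\gamma f_\gamma z^\gamma\in B$ write each coefficient as a finite sum $f_\gamma=\sum_\lambda f_{\gamma,\lambda}^p\kappa_\lambda$, and for $\alpha\in\{0,\dots,p-1\}^d$ put
\[
b_{\lambda\alpha}(f)=\sum_\beta f_{p\beta+\alpha,\lambda}\,z^\beta\in B .
\]
The maps $b_{\lambda\alpha}$ are additive. The coefficient of $z^{p\beta+\alpha}$ in $g^pf$ is $\sum_\delta g_\delta^pf_{p(\beta-\delta)+\alpha}$, whose $\lambda$-coordinate is $\sum_\delta g_\delta f_{p(\beta-\delta)+\alpha,\lambda}$. So $b_{\lambda\alpha}(g^pf)=g\,b_{\lambda\alpha}(f)$, and $F_*f\mapsto b_{\lambda\alpha}(f)$ is a $B$-linear map $F_*B\to B$.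

Let $\mathfrak f=(\mathfrak a^{[p]}:_B\mathfrak a)=(f_1,\dots,f_s)$ and let $W_1\subseteq B$ be the ideal generated by all $b_{\lambda\alpha}(f_i)$. We have $\mathfrak f\subseteq W_1^{[p]}$. Indeed, fix $f=f_i$ and $n$, and let $\Lambda$ be the finite set of $\lambda$ with $f_{\gamma,\lambda}\ne0$ for some $|\gamma|<n$. The coefficient of $z^\gamma$ in $\sum_{\lambda\in\Lambda,\alpha}b_{\lambda\alpha}(f)^p\kappa_\lambda z^\alpha$ is $\sum_{\lambda\in\Lambda}f_{\gamma,\lambda}^p\kappa_\lambda$, which is $f_\gamma$ for $|\gamma|<n$. So $f\in W_1^{[p]}+(z)^n$ for all $n$, and Krull's intersection theorem gives $f\in W_1^{[p]}$.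

Let $\mathfrak r\subseteq B$ be the preimage of $\mathfrak q$ and $u\in E_{B_{\mathfrak r}}$. We claim that $\mathfrak f\Phi(u)=0$ if and only if $W_1u=0$. If $W_1u=0$, then $W_1^{[p]}\Phi(u)=0$ by $p$-linearity, so $\mathfrak f\Phi(u)=0$. Conversely, by \eqref{eq:Phi} the equation $f_i\Phi(u)=0$ means $F_*f_i\otimes u=0$ in $F_*B_{\mathfrak r}\otimes_{B_{\mathfrak r}}E_{B_{\mathfrak r}}=F_*B\otimes_BE_{B_{\mathfrak r}}$, and applying $b_{\lambda\alpha}\otimes1$ gives $b_{\lambda\alpha}(f_i)u=0$.

Colon ideals localize, so Lemma~\ref{lem:quotient} for $B_{\mathfrak r}$ gives $K_E=\operatorname{Ann}_E(W_1)$ for $E=E_{T_{\mathfrak q}}$. Since $R$ is a G-ring, $R\to T\to T_{\mathfrak q}$ is regular, and Lemma~\ref{lem:matlis} gives $\bigcap_CJ_C\widehat{T_{\mathfrak q}}=W_1\widehat{T_{\mathfrak q}}$. Contracting to $T_{\mathfrak q}$ we get $\bigcap_CJ_CT_{\mathfrak q}=W_1T_{\mathfrak q}$. For $\mathfrak q=\mathfrak m_T$ this says $W=W_1T$, and Step 1 follows.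

\medskip\noindent\emph{Step 2: if $\mathfrak q\ne\mathfrak m_T$ and $Q=\mathfrak q\cap R$, then $W_{\mathfrak q}=J(R_Q)T_{\mathfrak q}$.}
Since $\mathfrak mT=\mathfrak m_T$, we have $Q\ne\mathfrak m$, so the proposition holds for the local G-ring $R_Q$. Let $E=E_{R_Q}$ and $n\ge1$. The finite length module $\operatorname{Ann}_E(J(R_Q)+Q^nR_Q)$ lies in $\operatorname{Ann}_E(J(R_Q))=K_E$, which is the directed union of the $\operatorname{Ann}_E(J_C)$. So it lies in one $\operatorname{Ann}_E(J_C)$, and Matlis duality and purity give $(J_C)_Q\subseteq J(R_Q)+Q^nR_Q$ for this $C$. With Step 1 and Krull's intersection theorem,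
\[
J(R_Q)T_{\mathfrak q}\subseteq\bigcap_CJ_CT_{\mathfrak q}=W_{\mathfrak q}\subseteq\bigcap_n\bigl(J(R_Q)T_{\mathfrak q}+Q^nT_{\mathfrak q}\bigr)=J(R_Q)T_{\mathfrak q}.
\]

\medskip\noindent\emph{Step 3: $W_g=J(R)T_g$ for $g\in\mathfrak m$.}
The map $R_g\to T_g$ is faithfully flat. A prime $\zeta$ of $\Omega=T_g\otimes_{R_g}T_g$ contracts under the two factors to primes $\mathfrak q_1,\mathfrak q_2$ of $T$ that do not contain $g$ and have the same contraction $Q$ in $R$. By Step 2 the ideals $W_g\otimes T_g$ and $T_g\otimes W_g$ both localize to $J(R_Q)\Omega_\zeta$. Hence they are equal, and Lemma~\ref{lem:ffd} gives $W_g=(W_g\cap R_g)T_g=(W\cap R)T_g$.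

\medskip\noindent\emph{Step 4: the closed point.}
Put $J=J(R)$. By Step 3, $W/JT$ is contained in the $\mathfrak m$-power torsion submodule of $T/JT$. By flatness this submodule is $Y\otimes_RT$, where $Y$ is the $\mathfrak m$-power torsion submodule of $R/J$, and $Y\otimes_RT=Y$ because $Y$ has finite length. So each $w\in W$ is congruent modulo $JT$ to some $r\in R$. Then $r\in W\cap R=J$, and $w\in JT$.
\end{proof}

\section{Generic purity and local duality}\label{sec:lemmas}

An $A$-linear map $U\to F_*(A^m)$ is the same as a $p$-linear map $U\to A^m$. The first lemma generalizes the last step of Example~\ref{ex:cusps}, where $U=A$, $m=1$ and $1\mapsto F_*b$. Generic freeness does not apply to the cokernel directly, since $F_*A$ need not be finitely generated. We apply it inside a finite subalgebra of $F_*A$ and use J-2 to make this subalgebra regular.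

\begin{lemma}[Generic purity]\label{lem:purity}
Let $A$ be a regular J-2 domain, $U$ a finitely generated $A$-module and $U\hookrightarrow F_*(A^m)$ an $A$-linear injection. There is $0\ne a\in A$ such that for all primes $Q\not\ni a$ the map $U_Q/QU_Q\to F_*(A_Q^m/Q^{[p]}A_Q^m)$ is injective.
\end{lemma}

\begin{proof}
Identify $F_*A$ with the ring $A^{1/p}$ of $p$th roots through $F_*s\mapsto s^{1/p}$; then $F_*(Q^{[p]}A_Q)$ becomes $QA_Q^{1/p}$. Let $C\subseteq A^{1/p}$ be the $A$-algebra generated by the coordinates of finitely many generators of $U$, so $U\subseteq C^m$. The $p$th power of every element of $C$ lies in $A$. Hence $C$ is a domain finite over $A$, and the only prime of $C$ over $Q$ is $\{x:x^p\in Q\}$; the same description holds in $A^{1/p}$. By J-2 there is $0\ne x\in C$ with $C_x$ regular, and $C_x=C_{x^p}$ with $x^p\in A$. With generic freeness we find $0\ne a\in A$ such that $C_a$ is regular and $(C^m/U)_a$ is free over $A_a$.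

Let $a\notin Q$ and $r=\dim A_Q$. Freeness gives $\operatorname{Tor}_1^{A_Q}(\kappa(Q),(C^m/U)_Q)=0$, so $U_Q/QU_Q\to C_Q^m/QC_Q^m$ is injective. The integral extensions $A_Q\subseteq C_Q\subseteq A_Q^{1/p}$ are extensions of regular local rings, all of dimension $r$. A regular system of parameters of $C_Q$ generates an ideal of $A_Q^{1/p}$ primary to the maximal ideal, so it is a system of parameters, hence a regular sequence, in $A_Q^{1/p}$. Its Koszul complex resolves the residue field $\kappa$ of $C_Q$, so $\operatorname{Tor}^{C_Q}_1(\kappa,A_Q^{1/p})=0$. By the local criterion $C_Q\to A_Q^{1/p}$ is flat, hence faithfully flat, and purity makes $C_Q/QC_Q\to A_Q^{1/p}/QA_Q^{1/p}$ injective.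
\end{proof}

The second lemma is local duality in the form we need, for unbounded complexes and under a hypothesis that will be easy to verify.

\begin{lemma}[Local duality]\label{lem:duality}
Let $(S,\mathfrak n)$ be local and $\mathbb D$ a bounded complex of finitely generated $S$-modules with $H^i_{\mathfrak n}(\mathbb D)=0$ for $i\ne0$ and $E:=H^0_{\mathfrak n}(\mathbb D)\cong E_S$. For every $X\in\mathsf D^-_{\mathrm{fg}}(S)$ the map
\[
\eta_X\colon H^0_{\mathfrak n}(X)\to\operatorname{Hom}_S\bigl(\operatorname{Hom}_{\mathsf D(S)}(X,\mathbb D),E\bigr),\qquad\xi\mapsto\bigl(v\mapsto H^0_{\mathfrak n}(v)(\xi)\bigr),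
\]
is an isomorphism.
\end{lemma}

\begin{proof}
Denote source and target by $\mathsf A(X)$ and $\mathsf B(X)$. Both are cohomological functors (for $\mathsf B$ because $E$ is injective) and $\eta$ is a natural transformation, so it maps the long exact sequence of a triangle under $\mathsf A$ to the one under $\mathsf B$. Both modules are $\mathfrak n$-power torsion; for $\mathsf B(X)$ this holds because $\operatorname{Hom}_{\mathsf D(S)}(X,\mathbb D)$ is finitely generated. Call $X$ \emph{dualizable} if $\eta_{X[i]}$ is an isomorphism for all $i$. For $x\in\mathfrak n$ let $X/\!/x$ be the tensor product of $X$ with the complex $S\xrightarrow{x}S$ in degrees $-1,0$; it is the cone of $x\colon X\to X$. We reduce to the case of finite length cohomology.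

\medskip\noindent\emph{(a) If $X/\!/x$ is dualizable, so is $X$.}
The octahedral axiom gives triangles $X/\!/x\to X/\!/x^n\to X/\!/x^{n-1}\to$, so $X/\!/x^n$ is dualizable for all $n$ by the five lemma. Put $\mathsf A^i=\mathsf A(X[i])$, $\mathsf B^i=\mathsf B(X[i])$, and let $\mathsf A^i[x^n]$ be the kernel of $x^n$ on $\mathsf A^i$. The map $\eta$ sends the exact sequence
\[
0\to\mathsf A^i/x^n\mathsf A^i\to\mathsf A\bigl((X/\!/x^n)[i]\bigr)\to\mathsf A^{i+1}[x^n]\to0
\]
to the corresponding sequence for $\mathsf B$ and is bijective in the middle. By the snake lemma, $\mathsf A^{i+1}[x^n]\to\mathsf B^{i+1}[x^n]$ is surjective, with kernel isomorphic to the cokernel of $\mathsf A^i/x^n\mathsf A^i\to\mathsf B^i/x^n\mathsf B^i$. Since $\mathsf B^i=\bigcup_n\mathsf B^i[x^n]$, all maps $\mathsf A^i\to\mathsf B^i$ are surjective. So the cokernels vanish, all maps $\mathsf A^{i+1}[x^n]\to\mathsf B^{i+1}[x^n]$ are injective, and $\mathsf A^{i+1}=\bigcup_n\mathsf A^{i+1}[x^n]$ injects into $\mathsf B^{i+1}$.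

\medskip\noindent\emph{(b) The finite length case.}
Let $\mathfrak n=(x_1,\dots,x_h)$. By (a) it suffices to show that $\eta_Y$ is an isomorphism when $Y$ is a shift of $X/\!/x_1/\!/\cdots/\!/x_h$. Multiplication by $x_j$ is null-homotopic on $S\xrightarrow{x_j}S$, hence on $Y$. So the modules $H^i(Y)$ are killed by $\mathfrak n$ and have finite length. For a complex $Z$, the projection $\check C(x)\to S$ induces a natural map $\iota_Z\colon R\Gamma_{\mathfrak n}Z\to Z$, a surjection of complexes whose kernel has a finite filtration by shifts of localizations $Z_{x_I}$, where $x_I=\prod_{j\in I}x_j$ and $I\ne\emptyset$. The complexes $Y_{x_I}$ are acyclic, so $\iota_Y$ is an isomorphism in $\mathsf D(S)$. Also $\operatorname{Hom}_{\mathsf D(S)}(Y,\mathbb D_{x_I}[i])=0$ for all $i$, because $x_j$ with $j\in I$ acts on it both as zero and bijectively. Since $R\Gamma_{\mathfrak n}\mathbb D\cong E$ is an injective module in degree $0$, we obtain bijections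
\[
\operatorname{Hom}_{\mathsf D(S)}(Y,\mathbb D)\xleftarrow{\ \iota_{\mathbb D}\circ\,-\ }\operatorname{Hom}_{\mathsf D(S)}(Y,R\Gamma_{\mathfrak n}\mathbb D)\xrightarrow{\ H^0\ }\operatorname{Hom}_S(H^0(Y),E).
\]
By naturality $v=\iota_{\mathbb D}\circ R\Gamma_{\mathfrak n}(v)\circ\iota_Y^{-1}$, so $v$ corresponds to $H^0_{\mathfrak n}(v)\circ H^0(\iota_Y)^{-1}$. Thus $\eta_Y$ is identified with the biduality map of the finite length module $H^0(Y)$, which is an isomorphism.
\end{proof}

\section{Spreading out along $V(P)$}\label{sec:generic}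

For $g\in R$ let $D(g)$ be the set of primes not containing $g$.

\begin{proposition}\label{prop:generic}
Let $R$ be quasi-excellent and $P$ a prime. Suppose there is a bounded complex $\mathbb D_0$ of finitely generated $R_P$-modules with $\operatorname{RHom}_{R_P}(\kappa(P),\mathbb D_0)\cong\kappa(P)$, placed in degree $0$. Let $J\subseteq R$ be the preimage of $J(R_P)$. Then there is $g\notin P$ such that $JK_M=0$ for all $Q\in V(P)\cap D(g)$ and all $R_Q$-modules $M$.
\end{proposition}

\begin{proof}
Put $A=R/P$, $P=(x_1,\dots,x_h)$ and $E_Q=E_{R_Q}$. We have $J_P=J(R_P)$, so $K_{E_P}=\operatorname{Ann}_{E_P}(J)$ by Proposition~\ref{prop:descent}. By Lemma~\ref{lem:K}(d) it suffices to find $g$ with $JK_{E_Q}=0$ for $Q\in V(P)\cap D(g)$.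

\medskip\noindent\emph{Step 0: shrinking.}
We may replace $R$ by $R_g$ and $J$ by $JR_g$, with $g\notin P$, finitely many times. Each of the following conditions can be arranged in this way and survives further shrinking.
\begin{itemize}
\item[(a)] $A$ is a regular domain. This uses J-2.
\item[(b)] The modules $P^n/P^{n+1}$ and $(P^n+J)/(P^{n+1}+J)$ for all $n\ge0$, and $J/PJ$, are finitely generated projective $A$-modules. The infinitely many conditions are handled at once by generic freeness for the finitely generated modules $\operatorname{gr}_P(R)$ and $\operatorname{gr}_P(R/J)$ over the finitely generated $A$-algebra $\operatorname{gr}_P(R)$; their graded pieces are direct summands of free $A$-modules.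
\item[(c)] There is a bounded complex $\mathbb D$ of finitely generated $R$-modules, in degrees $\le b$ with $b\ge0$, such that $\mathbb D_P\cong\mathbb D_0$. Choose finitely generated $R$-modules localizing to the terms, clear denominators in the differentials, and shrink until $d^2=0$.
\item[(d)] $\operatorname{Ext}^0_R(A,\mathbb D)\cong A$, and $\operatorname{Ext}^i_R(A,\mathbb D)=0$ for $i\ne0$, $i\le b+h+1$. These modules vanish below the lowest degree of $\mathbb D$; the finitely many others are finitely generated $A$-modules whose localization at $P$ is $\kappa(P)$ or $0$.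
\end{itemize}
Call an $R$-module \emph{good} if it has a finite filtration whose quotients are finitely generated projective $A$-modules. By (b), $R/P^n$, $P/P^n$ and $R/(J+P^n)$ are good. If $\operatorname{Ext}^k_R(A,X)=0$ for some complex $X$ and some $k$, then $\operatorname{Ext}^k_R(Y,X)=0$ for every good $Y$, by passing to direct sums, summands and extensions.

\medskip\noindent\emph{Step 1: the module $H$.}
First, $\operatorname{Ext}^i_R(A,\mathbb D)=0$ for \emph{all} $i\ne0$. Suppose that $i\ge b+h+1$ and that the vanishing is known in degrees $1,\dots,i$. Then $\operatorname{Ext}^i(P/P^n,\mathbb D)=0$, so the sequence $0\to P/P^n\to R/P^n\to A\to0$ makes $\operatorname{Ext}^{i+1}(A,\mathbb D)\to\operatorname{Ext}^{i+1}(R/P^n,\mathbb D)$ injective for all $n$. By \eqref{eq:lc}, $\operatorname{Ext}^{i+1}(A,\mathbb D)$ injects into $H^{i+1}_P(\mathbb D)$, which is zero because $\check C(x)\otimes\mathbb D$ lives in degrees $\le b+h$.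

Hence $\operatorname{Ext}^i(R/P^n,\mathbb D)=0$ and $H^i_P(\mathbb D)=0$ for $i\ne0$. Put $H=H^0_P(\mathbb D)$, so $R\Gamma_P\mathbb D\cong H$. By \eqref{eq:lc},
\begin{equation}\label{eq:H}
\operatorname{RHom}_R(A,H)\cong A\ \text{ in }\mathsf D(A),\qquad\operatorname{Ext}^i_R(Y,H)=0\ \text{ for $Y$ good and } i\ge1 .
\end{equation}
Let $H_n=\operatorname{Ann}_H(P^n)=\operatorname{Hom}_R(R/P^n,H)$. Then $H=\bigcup_nH_n$, $H_0=0$ and $H_1=Ae\cong A$ for some $e\in H$. Applying $\operatorname{Hom}_R(-,H)$ to $0\to P^{n-1}/P^n\to R/P^n\to R/P^{n-1}\to0$ and using \eqref{eq:H} we get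
\[
G_n:=H_n/H_{n-1}\cong\operatorname{Hom}_R(P^{n-1}/P^n,H)=\operatorname{Hom}_A(P^{n-1}/P^n,H_1),
\]
a finitely generated projective $A$-module. Since $A$ is a domain, elements of $R\setminus P$ are nonzerodivisors on each $G_n$, hence on $H$, and $H\to H_P$ is injective.

\medskip\noindent\emph{Step 2: regular sequences on $H_Q$.}
Call a module $X$ \emph{filtered-flat} if it is the union of a chain $0=X_0\subseteq X_1\subseteq\cdots$ whose quotients are flat $A$-modules. The modules $H$ and $H/H_n$ are filtered-flat. Let $Q\in V(P)$ and choose $y_1,\dots,y_r\in Q$ whose images form a regular system of parameters of $A_Q$; so $QR_Q=(P,y)R_Q$. Let $y'$ be any sequence formed by positive powers of some of the $y_l$, in any order, and let $X$ be filtered-flat. The Koszul homology $H_i(y';X_Q)$ vanishes for $i>0$: this holds for $A_Q$, hence for flat $A_Q$-modules, and it passes to extensions and direct limits. Three consequences will be used.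
\begin{itemize}
\item[(R1)] Each member $y'_j$ of $y'$ is a nonzerodivisor on $X_Q/(y'_1,\dots,y'_{j-1})X_Q$, since the kernel of $y'_j$ on this module is a quotient of $H_1(y'_1,\dots,y'_j;X_Q)$.
\item[(R2)] The transition maps $X_Q/(y^t)X_Q\to X_Q/(y^{t+1})X_Q$ are injective. Raise one exponent at a time: $y_l$ is a nonzerodivisor on the quotient $X'$ of $X_Q$ by powers of the other $y_j$, so $y_l\xi\in y_l^{t+1}X'$ implies $\xi\in y_l^tX'$.
\item[(R3)] $H_{n,Q}\cap(y^t)H_Q=(y^t)H_{n,Q}$, because $H_1(y^t;(H/H_n)_Q)=0$ makes $H_{n,Q}/(y^t)H_{n,Q}\to H_Q/(y^t)H_Q$ injective.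
\end{itemize}

\medskip\noindent\emph{Step 3: $E_Q\cong H^r_{(y)}(H_Q)=\varinjlim_tH_Q/(y^t)H_Q$, with socle spanned by $[e/y]$.}
Let $X=H^r_{(y)}(H_Q)$ and $\kappa=\kappa(Q)$. Koszul cohomology in degree $i$ is Koszul homology in degree $r-i$, so Step 2 gives $R\Gamma_{(y)}H_Q\cong X[-r]$. By \eqref{eq:lc}, adjunction, and \eqref{eq:H} localized at $Q$,
\begin{align*}
\operatorname{RHom}_{R_Q}(\kappa,X)&=\operatorname{RHom}_{R_Q}(\kappa,H_Q)[r]=\operatorname{RHom}_{A_Q}\bigl(\kappa,\operatorname{RHom}_{R_Q}(A_Q,H_Q)\bigr)[r]\\
&\cong\operatorname{RHom}_{A_Q}(\kappa,A_Q)[r]\cong\kappa ,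
\end{align*}
the last step because $A_Q$ is regular of dimension $r$. Every element of $X$ is killed by powers of $P$ and of the $y_l$, so $X$ is $Q$-power torsion and therefore an essential extension of its socle, which is one-dimensional. Thus $X$ embeds in $E_Q$, with the same socle. The socle of $E_Q/X$ then injects into $\operatorname{Ext}^1_{R_Q}(\kappa,X)=0$, and $E_Q/X$ is $Q$-power torsion, so $X=E_Q$. By (R2),
\begin{equation}\label{eq:zero}
[\eta/y^t]=0\ \text{ in }E_Q\iff\eta\in(y^t)H_Q .
\end{equation}
The element $[e/y]$ is killed by $P$ and the $y_l$, and it is nonzero because $e\notin(y)A_Qe=H_{1,Q}\cap(y)H_Q$ by (R3). For $Q=P$ we have $r=0$ and $E_P=H_P$.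

\medskip\noindent\emph{Step 4: $p$-linear maps.}
We want a $p$-linear map on $H$, defined over $R$, that detects $K_{E_P}$. Linear maps $F(H)\to H$ are maps between modules that are not finitely generated, so it is not clear that a map $F(H_P)\to H_P$ spreads out. Maps between the complexes underlying these modules do. Let $G\to\mathbb D$ be a bounded above resolution by finitely generated free modules and let $LF(\mathbb D)=F(G)\in\mathsf D^-_{\mathrm{fg}}(R)$, with $F$ applied termwise. Then $V=\operatorname{Hom}_{\mathsf D(R)}(LF(\mathbb D),\mathbb D)$ is finitely generated and its formation commutes with localization. Since $F(R_{x_I})=R_{x_I}$, we have $F(\check C(x))=\check C(x)$ and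
\[
R\Gamma_P\,LF(\mathbb D)=\check C(x)\otimes F(G)=F\bigl(\check C(x)\otimes G\bigr).
\]
The complex $\check C(x)\otimes G$ is bounded above, has flat terms and is quasi-isomorphic to $H$, so the cohomology of the right side in degree $0$ is $\operatorname{Tor}^R_0(F_*R,H)=F(H)$. Each $v\in V$ therefore induces an $R$-linear map $H^0_P(v)\colon F(H)\to H$ and a $p$-linear map $\psi_v\colon H\to H$, $\psi_v(\eta)=H^0_P(v)(\eta^p)$.

Choose $v_1,\dots,v_s\in V$ generating $V_P$, let $\psi=(\psi_{v_1},\dots,\psi_{v_s})\colon H\to H^s$, and write $\psi$ also for its extensions $H_Q\to H_Q^s$. By Steps 1 and 3, $\mathbb D_P$ satisfies the hypotheses of Lemma~\ref{lem:duality} over $R_P$, with $E=H_P$. For $X=LF(\mathbb D)_P$ the lemma says that an element of $F(H_P)$ killed by all $H^0_P(v)$, $v\in V_P$, is zero. So $\eta\in H_P$ has $\psi(\eta)=0$ if and only if $\eta^p=0$: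
\begin{equation}\label{eq:kerP}
\ker\bigl(\psi\colon H_P\to H_P^s\bigr)=K_{E_P}=\operatorname{Ann}_{H_P}(J).
\end{equation}
For $Q\in V(P)$ define $\theta_Q\colon E_Q\to E_Q^s$ by $[\eta/y^t]\mapsto[\psi(\eta)/y^{pt}]$. This is well defined, because $\psi((y^t)H_Q)\subseteq(y^{pt})H_Q^s$ and $\psi(y_1\cdots y_r\eta)=(y_1\cdots y_r)^p\psi(\eta)$, and it is $p$-linear. Hence
\begin{equation}\label{eq:kerQ}
K_{E_Q}\subseteq\ker\theta_Q ,
\end{equation}
and it suffices to show $J\ker\theta_Q=0$ for $Q$ in a nonempty open subset of $V(P)$. The map $\theta_Q$ will be seen to factor through $E_Q/\operatorname{Ann}_{E_Q}(J)$, and we must show that it is injective there, which can be tested on the socle.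

\medskip\noindent\emph{Step 5: $\theta_Q$ kills $\operatorname{Ann}_{E_Q}(J)$ for all $Q\in V(P)$.}
Let $L=\operatorname{Ann}_H(J)$. By \eqref{eq:kerP} and injectivity of $H\to H_P$ we have $\psi(L)=0$, hence $\psi(L_Q)=0$, and $L_Q=\operatorname{Ann}_{H_Q}(J)$. Let $w=[\eta/y^t]$ with $Jw=0$. By \eqref{eq:zero}, $J\eta\subseteq(y^t)H_Q$. Choose $n$ with $P^n\eta=0$ and let $Y=(R/(J+P^n))_Q$. Put $H^{(j)}=H_Q/(y_1^t,\dots,y_j^t)H_Q$. By (R1) the sequences $0\to H^{(j-1)}\xrightarrow{y_j^t}H^{(j-1)}\to H^{(j)}\to0$ are exact. Starting from \eqref{eq:H}, induction on $j$ shows that $\operatorname{Ext}^i_{R_Q}(Y,H^{(j)})=0$ for $i\ge1$ and that $\operatorname{Hom}(Y,H^{(j-1)})\to\operatorname{Hom}(Y,H^{(j)})$ is onto. The class of $\eta$ in $H^{(r)}$ is killed by $J+P^n$, so it is the image of an element $\ell\in H_Q$ killed by $J+P^n$. Then $\ell\in L_Q$, $w=[\ell/y^t]$, and $\theta_Q(w)=[\psi(\ell)/y^{pt}]=0$.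

\medskip\noindent\emph{Step 6: a finitely generated module that carries all the socles.}
An element $z\in E_Q$ represents a socle element of $E_Q/\operatorname{Ann}_{E_Q}(J)$ when $j\mapsto jz$ maps $J$ into the socle $\kappa(Q)[e/y]$. Such maps $J\to\kappa(Q)$ are reductions of elements of the finitely generated module
\[
\Sigma=\operatorname{Hom}_A(J/PJ,A),
\]
so we realize the elements of $\Sigma$ inside $H$.

The map $H\to\operatorname{Hom}_R(J,H)$, $\eta\mapsto(j\mapsto j\eta)$, has kernel $L$ and is surjective. Indeed, the image of $\varphi\colon J\to H$ is finitely generated, so $\varphi(P^lJ)=0$ for some $l$. By the Artin--Rees lemma $J\cap P^n\subseteq P^lJ$ for large $n$, so $\varphi$ factors through $J/(J\cap P^n)=(J+P^n)/P^n$. It extends to $R/P^n\to H$ because $\operatorname{Ext}^1_R(R/(J+P^n),H)=0$, and the image of $1$ is the required $\eta$.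

For $\lambda\in\Sigma$ choose $\sigma_\lambda\in H$ with $j\sigma_\lambda=\lambda(j)e$ for all $j\in J$. It is unique modulo $L$, so $\Psi(\lambda)=\psi(\sigma_\lambda)\in H^s$ is well defined, additive, and satisfies $\Psi(r\lambda)=r^p\Psi(\lambda)$ for $r\in R$. Since $P\Sigma=0$, this gives $P^{[p]}\Psi(\Sigma)=0$. Fix $n$ with $P^n\subseteq P^{[p]}$; then $\Psi(\Sigma)\subseteq H_n^s$. The map $\Psi$ is injective: if $\psi(\sigma_\lambda)=0$, then $J\sigma_\lambda=0$ in $H_P$ by \eqref{eq:kerP}, hence in $H$, so $\lambda(j)e=0$ for all $j$ and $\lambda=0$ because $Ae\cong A$. For $\lambda=\lambda_0/a\in\Sigma_Q$ put $\sigma_\lambda=\sigma_{\lambda_0}/a\in H_Q$; then $j\sigma_\lambda=\lambda(j)e$, and the extension $\Psi\colon\Sigma_Q\to H_Q^s$ is given by $\psi(\sigma_\lambda)$.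

\medskip\noindent\emph{Step 7: there is $g\notin P$ such that for $Q\in V(P)\cap D(g)$ and $\lambda\in\Sigma_Q$, if $\Psi(\lambda)\in(y^p)H_Q^s$ then $\lambda\in Q\Sigma_Q$.}
The target $H_n^s$ is not an $A$-module, so we filter it. Let $\Sigma_i=\Psi^{-1}(H_i^s)$. These are $A$-submodules with $\Sigma_0=0$ and $\Sigma_n=\Sigma$, and $\Psi$ induces injective $p$-linear maps $\Sigma_i/\Sigma_{i-1}\to G_i^s$ of $A$-modules, that is, $A$-linear injections $\Sigma_i/\Sigma_{i-1}\to F_*(G_i^s)$. Invert an element of $R\setminus P$ to make $G_1,\dots,G_n$ free and apply Lemma~\ref{lem:purity} to these $n$ injections. This gives $g\notin P$ such that for $Q\in V(P)\cap D(g)$ and $1\le i\le n$, an element of $(\Sigma_i/\Sigma_{i-1})_Q$ whose image lies in $Q^{[p]}G_{i,Q}^s=(y^p)G_{i,Q}^s$ belongs to $(y)(\Sigma_i/\Sigma_{i-1})_Q$.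

Let $\lambda\in\Sigma_{i,Q}$, $i\ge1$, with $\Psi(\lambda)\in(y^p)H_Q^s$. By (R3), $\Psi(\lambda)\in(y^p)H_{i,Q}^s$, so its image in $G_{i,Q}^s$ lies in $(y^p)G^s_{i,Q}$. Hence $\lambda=\sum_ly_l\mu_l+\lambda'$ with $\mu_l\in\Sigma_{i,Q}$ and $\lambda'\in\Sigma_{i-1,Q}$, and $\Psi(\lambda')=\Psi(\lambda)-\sum_ly_l^p\Psi(\mu_l)\in(y^p)H_Q^s$. Descending from $i=n$ to $i=0$ gives $\lambda\in(y)\Sigma_Q=Q\Sigma_Q$.

\medskip\noindent\emph{Step 8: $J\ker\theta_Q=0$ for $Q\in V(P)\cap D(g)$.}
Suppose $z'\in\ker\theta_Q$ and $Jz'\ne0$. The module $R_Qz'/(R_Qz'\cap\operatorname{Ann}_{E_Q}J)$ is nonzero of finite length. Lifting a nonzero socle element gives $z\in\ker\theta_Q$ with $Jz\ne0$ and $QJz=0$. So $jz=\bar\lambda(j)[e/y]$ for a nonzero linear map $\bar\lambda\colon J\to\kappa(Q)$, which factors through $J/PJ$. Since $(J/PJ)_Q$ is free over $A_Q$ by (b), $\bar\lambda$ lifts to some $\lambda\in\Sigma_Q$. Put $z_1=[\sigma_\lambda/y]$. Then $jz_1=[\lambda(j)e/y]=jz$ for $j\in J$, so $\theta_Q(z-z_1)=0$ by Step 5. Therefore $0=\theta_Q(z)=\theta_Q(z_1)=[\Psi(\lambda)/y^p]$, and $\Psi(\lambda)\in(y^p)H_Q^s$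 by \eqref{eq:zero}. By Step 7, $\lambda\in Q\Sigma_Q$, so $\bar\lambda=0$, a contradiction. With \eqref{eq:kerQ} this proves the proposition.
\end{proof}

\section{A dualizing complex after smooth base change}\label{sec:dualizing}

The completion $T=\widehat{R_P}$ is a quotient of a regular local ring, so it has a complex as in Proposition~\ref{prop:generic}. This complex is given by finitely many matrices, and by Popescu's theorem these are defined over a smooth $R_P$-algebra $S'$ mapping to $T$. The difficulty is that $S'\to T$ need not be flat, so the property of the complex does not descend directly. We factor this map as the flat map $S'\to S'\otimes_{R_P}T$ followed by a surjection whose kernel is locally generated by a regular sequence, and we control both.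

\begin{lemma}\label{lem:dualizing}
Let $R$ be quasi-excellent and $P$ a prime. There are a smooth $R$-algebra $S$, a prime $\mathfrak n$ of $S$ lying over $P$, and a bounded complex $\mathbb D_0$ of finitely generated $S_{\mathfrak n}$-modules with $\operatorname{RHom}_{S_{\mathfrak n}}(\kappa(\mathfrak n),\mathbb D_0)\cong\kappa(\mathfrak n)$, placed in degree $0$.
\end{lemma}

\begin{proof}
\emph{The complex over $T$.} Let $T=\widehat{R_P}$, with maximal ideal $\mathfrak m_T=PT$ and residue field $\kappa=\kappa(P)$. Write $T$ as a quotient of a regular local ring $B$ of dimension $d$. The complex $\operatorname{RHom}_B(T,B)\in\mathsf D(T)$ has finitely generated cohomology $\operatorname{Ext}^i_B(T,B)$, zero unless $0\le i\le d$, and $\operatorname{RHom}_T(\kappa,\operatorname{RHom}_B(T,B))=\operatorname{RHom}_B(\kappa,B)\cong\kappa[-d]$. Represent it by a complex $G$ of finitely generated free $T$-modules with $G^j=0$ for $j>b$, and choose $a<b$ with $H^j(G)=0$ for $j<a$. Then $G$ is quasi-isomorphic to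
\[
\mathcal N=(M\to G^{a+1}\to\cdots\to G^b),\qquad M=\operatorname{coker}(G^{a-1}\to G^a),
\]
so $\operatorname{RHom}_T(\kappa,\mathcal N)\cong\kappa[-d]$, and $G^{a-2}\to G^{a-1}\to G^a$ is exact in the middle. We keep the term $G^{a-2}$ in order to remember this exactness.

\emph{Approximation.} Since $R$ is a G-ring, $R_P\to T$ is regular, so $T$ is a filtered colimit of smooth $R_P$-algebras. The entries of the matrices of $G^{a-2}\to\cdots\to G^b$ come from one of them, and the relations $d^2=0$ hold at a later stage. So there are a smooth $R_P$-algebra $S'$, an $R_P$-algebra map $\rho\colon S'\to T$, and a complex $G'$ of finitely generated free $S'$-modules in degrees $a-2,\dots,b$ whose base change along $\rho$ is $G^{a-2}\to\cdots\to G^b$. Let $\mathfrak n=\rho^{-1}(\mathfrak m_T)$, a prime over $PR_P$, and $S_0=S'_{\mathfrak n}$. The residue field of $S_0$ embeds in $\kappa$ and $R_P\to\kappa$ is onto, so it equals $\kappa$ and $S'/\mathfrak n=\kappa$. Let $\mathcal N_0=(M_0\to G'^{\,a+1}_{\mathfrak n}\to\cdots\to G'^{\,b}_{\mathfrak n})$ with $M_0=\operatorname{coker}(G'^{\,a-1}_{\mathfrak n}\to G'^{\,a}_{\mathfrak n})$.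

\emph{Factoring $\rho$.} Let $T'=S'\otimes_{R_P}T$, which is smooth over $T$ and flat over $S'$. Let $\rho'\colon T'\to T$ be the $T$-algebra map $s\otimes t\mapsto\rho(s)t$, and put $\mathfrak n'=\rho'^{-1}(\mathfrak m_T)$, $S_1=T'_{\mathfrak n'}$. The composite $S'\to T'\to T$ is $\rho$, so $\mathfrak n'$ lies over $\mathfrak n$ and $S_0\to S_1$ is flat and local. Since $T'/PT'=S'\otimes_{R_P}\kappa=S'/PS'$, we have $T'/\mathfrak nT'=S'/\mathfrak n=\kappa$. So $\mathfrak nT'$ is a maximal ideal contained in $\mathfrak n'$, whence $\mathfrak nT'=\mathfrak n'$ and $\kappa\otimes_{S_0}S_1=\kappa$.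

The map $\rho'$ extends to a surjection $S_1\to T$; let $I$ be its kernel. \emph{The ideal $I$ is generated by an $S_1$-regular sequence $t_1,\dots,t_m$.} The sequence $0\to I\to S_1\to T\to0$ splits over $T$, so $I/\mathfrak m_TI$ is the maximal ideal of $\bar S_1=S_1/\mathfrak m_TS_1$. This ring is regular, being a localization of a smooth $\kappa$-algebra. Lift a regular system of parameters of $\bar S_1$ to $t_1,\dots,t_m\in I$. These elements generate $I$ by Nakayama's lemma, and they form a regular sequence on $S_1$ by the local criterion, as $S_1$ is flat over $T$.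

\emph{The sequence $t$ is regular on $M_1=M_0\otimes_{S_0}S_1$.} Let $\Gamma_i$ be the base change of $G'^{\,a-2}\to G'^{\,a-1}\to G'^{\,a}$ to $S_1/(t_1,\dots,t_i)$, so $H^a(\Gamma_i)=M_1/(t_1,\dots,t_i)M_1$. The complex $\Gamma_m$ is $G^{a-2}\to G^{a-1}\to G^a$, so $H^{a-1}(\Gamma_m)=0$. Suppose $H^{a-1}(\Gamma_i)=0$ with $i\ge1$. The terms are free, so $0\to\Gamma_{i-1}\xrightarrow{t_i}\Gamma_{i-1}\to\Gamma_i\to0$ is exact, and so is
\[
H^{a-1}(\Gamma_{i-1})\xrightarrow{t_i}H^{a-1}(\Gamma_{i-1})\to0\to H^a(\Gamma_{i-1})\xrightarrow{t_i}H^a(\Gamma_{i-1}).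
\]
Nakayama's lemma gives $H^{a-1}(\Gamma_{i-1})=0$, and $t_i$ is a nonzerodivisor on $M_1/(t_1,\dots,t_{i-1})M_1$. Descend from $i=m$ to $i=1$.

\emph{Comparison.} Let $\mathcal N_1=\mathcal N_0\otimes_{S_0}S_1$; then $\mathcal N_1\otimes_{S_1}T=\mathcal N$. We claim that $\operatorname{RHom}_{S_1}(T,\mathcal N_1)\cong\mathcal N[-m]$ in $\mathsf D(T)$. Let $I^{\bullet\bullet}$ be a Cartan--Eilenberg resolution of $\mathcal N_1$, so that $I^{j\bullet}$ is an injective resolution of the term $\mathcal N_1^j$ and $\operatorname{RHom}_{S_1}(T,\mathcal N_1)$ is the total complex of the double complex of $T$-modules $\operatorname{Hom}_{S_1}(T,I^{\bullet\bullet})$. The Koszul complex of $t$ resolves $T$, and $t$ is regular on each $\mathcal N_1^j$. So $\operatorname{Hom}_{S_1}(T,I^{j\bullet})$ has cohomology only in degree $m$, equal to $\mathcal N_1^j/(t)\mathcal N_1^j$ naturally in $\mathcal N_1^j$. Replacing the degree $m$ terms by their cocycles and the higher terms by zero gives a quasi-isomorphic subcomplex, which maps quasi-isomorphically onto $\mathcal N[-m]$. This proves the claim.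 By flat base change and adjunction,
\begin{align*}
\operatorname{RHom}_{S_0}(\kappa,\mathcal N_0)\otimes_{S_0}S_1&=\operatorname{RHom}_{S_1}(\kappa,\mathcal N_1)=\operatorname{RHom}_T\bigl(\kappa,\operatorname{RHom}_{S_1}(T,\mathcal N_1)\bigr)\\
&\cong\operatorname{RHom}_T(\kappa,\mathcal N)[-m]\cong\kappa[-d-m].
\end{align*}
The modules $\operatorname{Ext}^i_{S_0}(\kappa,\mathcal N_0)$ are $\kappa$-vector spaces and $\kappa\otimes_{S_0}S_1=\kappa$, so they are unchanged by $-\otimes_{S_0}S_1$. Hence they are $\kappa$ for $i=d+m$ and zero otherwise, and $\mathbb D_0=\mathcal N_0[d+m]$ has the required property over $S_0$.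

\emph{Spreading out.} Clearing denominators in a presentation of $S'$ gives a finitely generated $R$-algebra $S''$ with $S''\otimes_RR_P=S'$. Denote the contraction of $\mathfrak n$ to $S''$ again by $\mathfrak n$, so $S''_{\mathfrak n}=S_0$. At $\mathfrak n$ the algebra $S''$ is flat over $R$ with smooth fiber $S'\otimes_{R_P}\kappa$, so it is smooth at $\mathfrak n$. The smooth locus is open, so $S=S''_{g}$ is smooth over $R$ for some $g\notin\mathfrak n$, and $S_{\mathfrak n}=S_0$.
\end{proof}

\section{Proof of the uniformity theorem}\label{sec:end}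

\begin{proof}[Proof of Theorem~\ref{thm:unif}]
\emph{Step 1: for each prime $P$ there are $g\notin P$ and $\nu$ with $c^\nu K_M=0$ for all $Q\in V(P)\cap D(g)$ and all $R_Q$-modules $M$.}
Let $\mathfrak m\supseteq P$ be maximal and $\nu=\nu(\mathfrak m)$. By \eqref{eq:translate}, $c^\nu\in(J_C)_{\mathfrak m}$, hence $c^\nu\in(J_C)_P$, for all $C\in\mathcal C_R$. Take $S$, $\mathfrak n$, $\mathbb D_0$ from Lemma~\ref{lem:dualizing}; the ring $S$ is quasi-excellent. The map $R\to S_{\mathfrak n}$ is regular and factors through $R_P$, so $c^\nu\in J_CS_{\mathfrak n}$ for all $C$, and $c^\nu$ kills $K_{E_{S_{\mathfrak n}}}=\bigcup_C\operatorname{Ann}(J_C)$ by Lemma~\ref{lem:matlis}. By Proposition~\ref{prop:descent}, $c^\nu\in J(S_{\mathfrak n})$. Proposition~\ref{prop:generic} for $S$ and $\mathfrak n$ gives $g'\in S\setminus\mathfrak n$ with $c^\nu K_{M'}=0$ for all $Q'\in V(\mathfrak n)\cap D(g')$ and all $S_{Q'}$-modules $M'$.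

The domain $A'=(S/\mathfrak n)_{g'}$ is finitely generated over its subring $A=R/P$. By generic freeness there is $g\in R\setminus P$ such that $A'_g$ is a free $A_g$-module, nonzero because $A\subseteq A'$ are domains. So $A_g\to A'_g$ is faithfully flat, and every $Q\in V(P)\cap D(g)$ is the contraction of some $Q'\in V(\mathfrak n)\cap D(g')$. The flat local map $R_Q\to S_{Q'}$ is faithfully flat. If $M$ is an $R_Q$-module and $u\in K_M$, then $1\otimes u\in K_{S_{Q'}\otimes M}$ by Lemma~\ref{lem:K}(a). So $c^\nu(1\otimes u)=0$, and $c^\nu u=0$ by purity.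

\medskip\noindent\emph{Step 2: Noetherian induction.}
Suppose $\operatorname{Spec}R$ is not covered by finitely many sets $V(P)\cap D(g)$ as in Step 1. Choose a closed set $Z$ minimal among those not so covered. It is nonempty, and it is irreducible, since a union of two finitely covered sets is finitely covered. So $Z=V(P)$ with $P$ prime. With $g$ as in Step 1, the proper closed subset $V(P)\cap V(g)$ is finitely covered, hence so is $Z$, a contradiction. Let $\nu$ be the largest of the exponents in a finite cover. For any $R$-module $M$ and any prime $Q$ we have $c^\nu(K_M)_Q=c^\nu K_{M_Q}=0$ by Lemma~\ref{lem:K}(b), so $c^\nu K_M=0$.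
\end{proof}

By Section~\ref{sec:reduction}, Theorems~\ref{thm:main} and~\ref{thm:strong} are proved.

\begin{remark}[Use of the hypotheses]
The G-ring property makes the maps to completions regular. This is used to transfer Theorem~\ref{thm:HH} from the completion (Lemma~\ref{lem:local}), to compare $K_E$ over $R$ and over localizations of $\widehat R$ (Proposition~\ref{prop:descent}), and to apply Popescu's theorem in Lemma~\ref{lem:dualizing}. The property J-2 is used to find $c$, to make $R/P$ regular in Proposition~\ref{prop:generic}, and for finite subalgebras of $A^{1/p}$ in Lemma~\ref{lem:purity}. Reducedness is used only in Lemma~\ref{lem:local} and in the deduction of Theorems~\ref{thm:main} and~\ref{thm:strong}(i); by Example~\ref{ex:first}(b), test elements need not exist without it. The Krull dimension of $R$ never enters: the induction on dimension in Proposition~\ref{prop:descent} concerns local rings, the open set in Proposition~\ref{prop:generic} is chosen without reference to the numbers $r=\dim A_Q$, and the global step uses only the descending chain condition on closed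 subsets.
\end{remark}

\begin{thebibliography}{9}

\bibitem{FR}
\emph{F-regularity, test elements, and smooth base change},
\texttt{https://www.ams.org/journals/tran/}\allowbreak\texttt{1994-346-01/}\allowbreak\texttt{S0002-9947-1994-1273534-X/}\allowbreak\texttt{S0002-9947-1994-1273534-X.pdf}

\end{thebibliography}
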